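# A bounded, locally Stein complex surface in $\mathbf C^3$ that is not Stein

## 1. The guess "locally Stein implies Stein", tested in dimensions $0$, $1$ and $n$

For open subsets of $\mathbf C^n$, being Stein is a local property of the boundary. So one would guess that the same is true of complex submanifolds: if $N\subset\mathbf C^n$ is Stein near each point of $\bar N\setminus N$, then $N$ is Stein. Let us say precisely what this means, and then test it.

A **Stein manifold** is a second countable complex manifold $X$ whose points are separated by $\mathcal O(X)$ and which is *holomorphically convex*: for every compact $K\subset X$ the hull $\hat K=\{x\in X:\ |g(x)|\le\sup_K|g|\ \text{for all } g\in\mathcal O(X)\}$ is compact. We do not require Stein manifolds to be connected. Plurisubharmonic (psh) functions are upper semicontinuous with values in $[-\infty,\infty)$ and may be $\equiv-\infty$.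

**Definition.** Let $N$ be a locally closed $p$-dimensional complex submanifold of $\mathbf C^n$; locally closed means that each point of $N$ has a neighborhood in $\mathbf C^n$ in which $N$ is closed. Let $\bar N$ be its closure in $\mathbf C^n$. Call $N$ *locally Stein* if every $x\in\bar N\setminus N$ has a Stein neighborhood $V$ in $\mathbf C^n$ such that $V\cap N$ is Stein. Call $N$ *bounded* if it lies in a bounded domain of $\mathbf C^n$.

Two examples. The punctured disc $\{(z,0):0<|z|<1\}\subset\mathbf C^2$ is locally closed and not closed. It is locally Stein: in a ball about any point of its closure we see the intersection of a planar open set with a disc. On the other hand, let $N=\{(x,0)\in\mathbf C^2\times\mathbf C:\ 0<|x|<1\}$. This is not locally Stein. If $V\ni 0$ is a Stein neighborhood in $\mathbf C^3$, then $V\cap N$ is an open set in $\mathbf C^2$ that contains a punctured ball about $0$ but not $0$; by Hartogs' theorem its holomorphic functions extend across $0$, so by the maximum principle the hull of a small sphere $|x|=r$ contains the punctured ball $0<|x|\le r$ and has no compact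 closure in $V\cap N$. So the condition has content.

The question, which is taken from "A Successive Iteration Method For The Cauchy-Riemann Equation And Its Applications" (https://www.ms.u-tokyo.ac.jp/~hirachi/scv/hayama-archive/2009/ohsawa.pdf), is this: *is every bounded locally Stein $N$ Stein?*

We shall use the following textbook facts.

* **(S1)** Closed submanifolds of Stein manifolds, finite products and countable disjoint unions of Stein manifolds are Stein. In particular an open and closed subset of a Stein manifold is Stein. Open subsets of $\mathbf C$ and convex open subsets of $\mathbf C^m$ are Stein.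
* **(S2)** The intersection of two Stein open subsets $U_1,U_2$ of a complex manifold is Stein: it is isomorphic to the intersection of $U_1\times U_2$ with the diagonal, which is a closed submanifold of $U_1\times U_2$.
* **(S3)** If $X$ is Stein and $\varphi$ is continuous and psh on $X$, then $\{\varphi<c\}$ is Stein. If $g\in\mathcal O(X)$, then $\{g\ne0\}$ is Stein, being isomorphic to the closed submanifold $\{(y,t)\in X\times\mathbf C:\ t\,g(y)=1\}$.
* **(S4)** An open set in $\mathbf C^m$ is called pseudoconvex if it has a continuous psh exhaustion function. Pseudoconvex open sets are Stein (Oka, Bremermann, Norguet), and conversely. Pseudoconvexity of an open subset of $\mathbf C^m$ is a local property of its boundary.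
* **(S5)** An increasing union of Stein open sets in $\mathbf C^m$ is Stein (Behnke–Stein).
* **(S6)** A non-compact connected Riemann surface is Stein (Behnke–Stein).

Now the tests.

**The case $p=0$.** Here $N$ is discrete and countable, hence Stein.

**The case $p=1$.** A compact component of $N$ would have constant coordinate functions by the maximum principle, so it would be a point, which is not one-dimensional. So every component is a non-compact connected Riemann surface, hence Stein by (S6). There are countably many components, so $N$ is Stein. The hypothesis "locally Stein" was not even used.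

**The case $p=n$.** Here $N$ is an open subset of $\mathbf C^n$ and $\bar N\setminus N$ is its boundary. Given a boundary point $x$ and its $V$, take a ball $B\subset V$ about $x$. Then $B\cap N=B\cap(V\cap N)$ is Stein by (S2). So $N$ is pseudoconvex near each boundary point, hence pseudoconvex, hence Stein, by (S4).

The guess passes these three tests. It fails everywhere else.

**Theorem A.** There is a connected, bounded, locally closed $2$-dimensional complex submanifold $N\subset\mathbf C^3$ that is locally Stein but not Stein.

**Theorem B (classification).** Let $0\le p\le n$. Every bounded locally Stein $p$-dimensional $N\subset\mathbf C^n$ is Stein if and only if $p\in\{0,1,n\}$.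

So the answer to the question is no, and counterexamples exist exactly when $2\le p<n$. The "if" part of Theorem B has just been proved.

## 2. Manifolds spread over a Stein manifold

Before building the counterexample, let us try to prove the guess. We want to imitate the case $p=n$: realize $N$ as an open subset of a Stein manifold *of the same dimension*, and use locality of the boundary there. Two results of Docquier and Grauert (Math. Ann. 140 (1960)) are made for this.

* **(DG1)** If $X$ is a connected $p$-dimensional complex manifold with a locally biholomorphic map to a $p$-dimensional Stein manifold, there are a $p$-dimensional Stein manifold $\tilde X$ and a locally biholomorphic map $\alpha:X\to\tilde X$ such that every $g\in\mathcal O(X)$ is $\tilde g\circ\alpha$ for some $\tilde g\in\mathcal O(\tilde X)$ (the envelope of holomorphy).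
* **(DG2)** Let $U$ be an open subset of a Stein manifold $Y$. If every point of $\partial U$ has a neighborhood $B$ in $Y$ with $B\cap U$ Stein, then $U$ is Stein.

They yield the following.

**Theorem C (criterion).** Let $N\subset\mathbf C^n$ be a locally closed, locally Stein $p$-dimensional complex submanifold (boundedness is not needed).

1. $N$ is Stein if and only if there is a locally biholomorphic map from $N$ to some $p$-dimensional Stein manifold.
2. For each $I=\{i_1<\dots<i_p\}$, the set $N_I=\{x\in N:\ dx_{i_1}\wedge\dots\wedge dx_{i_p}|_N\ne0\text{ at }x\}$ is Stein. So every locally Stein $N$ is a union of at most $\binom np$ Stein open sets, each the complement in $N$ of the zero set of a section of the canonical bundle $K_N$.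

For example, if $N=\{(x,g(x)):x\in U\}\subset\mathbf C^3$ is a graph over an open set $U\subset\mathbf C^2$ and is locally Stein, then part 1 applies with the projection to $\mathbf C^2$, and $N$ is Stein.

**Step 0: components.** This step lets us pass to open and closed subsets. Let $N_0\subset N$ be open and closed in $N$. Then $N_0$ is locally closed in $\mathbf C^n$. A point of $\bar N_0$ that lies in $N$ lies in $N_0$, since $N_0$ is closed in $N$; so $\bar N_0\setminus N_0\subset\bar N\setminus N$. If $V\cap N$ is Stein, then $V\cap N_0$ is open and closed in it, hence Stein. So $N_0$ is again locally closed and locally Stein.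

**Step 1: proof of part 1.** If $N$ is Stein, take the identity map. Conversely, suppose a locally biholomorphic map to a $p$-dimensional Stein manifold is given. By Step 0 and (S1) we may treat the countably many components separately, so let $N$ be connected and take $\alpha:N\to\tilde N$ from (DG1). Applying (DG1) to the $n$ coordinate functions, the inclusion $\iota:N\to\mathbf C^n$ has the form $\iota=\Phi\circ\alpha$ with $\Phi:\tilde N\to\mathbf C^n$ holomorphic. Since $\iota$ is injective, so is $\alpha$. Hence $\alpha$ is biholomorphic onto an open subset of $\tilde N$, and we regard $N$ as this open subset, with $\Phi|_N=\iota$.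

We now check the hypothesis of (DG2). Let $x\in\partial N\subset\tilde N$ and let $x_m\in N$, $x_m\to x$. Then $\iota(x_m)=\Phi(x_m)\to\Phi(x)$, so $\Phi(x)\in\bar N$. Suppose $\Phi(x)$ belongs to the submanifold $N\subset\mathbf C^n$. Because $\iota$ is a homeomorphism onto its image, $(x_m)$ converges to a point of $N$; as $\tilde N$ is Hausdorff, this point is $x$, so $x\in N$. But $N$ is open in $\tilde N$ and $x\in\partial N$, a contradiction. Hence $\Phi(x)\in\bar N\setminus N$. Take a Stein neighborhood $V$ of $\Phi(x)$ with $V\cap N$ Stein, and a coordinate ball $B\ni x$ in $\tilde N$ with $\Phi(B)\subset V$. For $y\in B\cap N$ we have $\iota(y)=\Phi(y)\in V$, so $B\cap N=B\cap\iota^{-1}(V)$. Both $B$ and $\iota^{-1}(V)\cong V\cap N$ are Stein open subsets of $\tilde N$, so $B\cap N$ is Stein by (S2). By (DG2), $N$ is Stein.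

**Step 2: proof of part 2.** The aim is to show that $N_I$ is itself locally Stein, since the coordinates $(x_{i_1},\dots,x_{i_p}):N_I\to\mathbf C^p$ form a locally biholomorphic map. The set $Z_I=N\setminus N_I$ is the zero set of the section $dx_{i_1}\wedge\dots\wedge dx_{i_p}|_N$ of $K_N$. Discard the components of $N$ on which this section vanishes identically; they do not meet $N_I$. What remains is open and closed in $N$, hence locally closed and locally Stein by Step 0; call it $N$ again. Now $N_I$ is open in $N$, hence locally closed in $\mathbf C^n$. Let $x\in\overline{N_I}\setminus N_I$. Either $x\in\bar N\setminus N$, and we take $V$ as in the definition of locally Stein; or $x\in Z_I$, and we take for $V$ a small ball about $x$ in which $N$ is closed. In both cases $Y=V\cap N$ is a Stein manifold and $V\cap N_I$ is the complement in $Y$ of the zero set of a section of a line bundle. Each point of $Y$ has a Stein neighborhood in $Y$ on which the bundle is trivial; there the complement is $\{g\ne0\}$ with $g$ holomorphic, which is Stein by (S3). So $V\cap N_I$ is Stein by (DG2). Thus $N_I$ is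 locally Stein, and by part 1 it is Stein.

Finally, the $N_I$ cover $N$: at each point of $N$ the tangent space has dimension $p$, so some $p\times p$ minor of the differential of the inclusion is nonzero. $\square$

This shows exactly where the attempt stops. For a surface in $\mathbf C^3$, the projection to two coordinates drops rank along $Z_I$, and without a locally biholomorphic map to a Stein surface (DG1) is not available. Part 2 still gives that $N$ is a union of at most three Stein open sets. But a union of two Stein open sets need not be Stein. The standard example is the Hartogs figure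
$$H=\{|z|<1,\ |w|<\tfrac12\}\ \cup\ \{\tfrac12<|z|<1,\ |w|<1\}\subset\mathbf C^2 .$$
Let $K=\{|z|=\frac34,\ |w|\le\frac12\}$, a compact subset of $H$. For $0<t<\frac12$ the disc $\{|z|\le\frac34\}\times\{t\}$ lies in $H$ and has its boundary in $K$, so its center $(0,t)$ lies in $\hat K$ by the maximum principle. As $t\to\frac12$ these centers tend to $(0,\frac12)\notin H$. Hence $\hat K$ is not compact.

## 3. A Hartogs figure with infinitely many sheets

Being open in $\mathbf C^2$ and not Stein, $H$ is not locally Stein, by the case $p=n$. We want to keep its mechanism, namely discs whose boundaries stay in a compact set while their centers escape, but make the escape invisible locally.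

Here is the idea. Over an outer annulus $\{\frac15<|z|<1\}$ take a Hartogs-type domain $\Omega$ in the $(z,w)$-plane. It contains the circles $\{|z|=\rho_0,\ w=z^{s_k}\}$ with $s_k\to\infty$, and also their limit circle $\{|z|=\rho_0,\ w=0\}$, so that together they form a compact set. But over $\frac15<|z|<\frac14$ the domain $\Omega$ should split into infinitely many disjoint pieces, the $k$-th being a thin tube around the graph $w=z^{s_k}$. Each tube is then filled in over $|z|\le\frac15$ *separately*, with its own coordinate $\eta$, giving a sheet $M_k$ that contains the whole disc $w=z^{s_k}$. The centers of the discs lie in different sheets, so they have no accumulation point, and the hull is not compact. Nevertheless, over $\{|z|<\frac14\}$ the surface is a disjoint union of Stein manifolds $M_k$, hence Stein. Over $\{|z|>\frac15\}$ it is $\Omega$, which will be Stein too.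

The abstract surface $M$ must also be embedded in $\mathbf C^3$ by bounded functions. The functions $z$ and $w$ collapse the central fiber $L_k=\{z=0\}$ of every sheet to the origin, so a third function $f$ has to do all the separating there. Rapid growth of $s_k$ will leave room for $f$.

Notation for the rest of the proof: $\lambda=\log2$, $L=L(z)=\log(1/|z|)$, $\Delta=\{|\zeta|<1\}$.

## 4. A psh function that splits into tubes

We describe $\Omega$ and the $M_k$ as sublevel sets of psh functions that are decreasing limits of continuous ones.

**Lemma 1.** Let $G\subset\mathbf C^m$ be open and pseudoconvex. Let $v_1\ge v_2\ge\cdots$ be psh on $G$, continuous as maps to $[-\infty,\infty)$, and $v=\lim v_J$. Then $\{v<0\}$ is open and Stein.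

*Proof.* Let $\chi$ be a continuous psh exhaustion of $G$. On the open set $G_J=\{v_J<0\}$ consider $u_J=\max\big(\chi,\ 1/(1-e^{v_J})\big)$. It is continuous. It is psh, since $e^{v_J}$ is psh with values in $[0,1)$ and $s\mapsto1/(1-s)$ is convex and increasing on $[0,1)$. For $c>1$ we have $\{u_J\le c\}=\{x\in G:\ \chi\le c,\ e^{v_J}\le1-1/c\}$, a closed subset of the compact set $\{\chi\le c\}$ that lies in $G_J$. So $u_J$ is an exhaustion of $G_J$, and $G_J$ is Stein by (S4). The $G_J$ increase because $v_J$ decreases. Their union is $\{v<0\}$: if $v(x)<0$ then $v_J(x)<0$ for large $J$, and if $v_J(x)<0$ then $v(x)\le v_J(x)<0$. Apply (S5). $\square$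

**Parameters.** Put $s_1=1$, $n_k=100\cdot2^ks_k$, $s_{k+1}=n_k+1$. So $n_1=200$, $s_2=201$, $n_2=80400$, $s_3=80401$, and so on. Then $n_k\ge2s_k+3$, $\ s_k>n_i$ for $k>i$, and
$$\sigma:=\sum_k\frac{s_k}{n_k}=\sum_k\frac1{100\cdot 2^k}=\frac1{100},\qquad 0<c:=\sum_k\frac1{n_k}\le\sigma=\frac1{100}.$$

**The function and the tubes.** On $D=\{0<|z|<1,\ |w|<1\}$ let
$$\psi_J=\sum_{k\le J}\frac1{n_k}\log\frac{|w-z^{s_k}|}2+\frac58L(z),\qquad\psi=\lim_{J\to\infty}\psi_J .$$
Since $|w-z^{s_k}|<2$, every summand of the sum is $\le0$, so $\psi_J$ decreases in $J$. Since $L$ is pluriharmonic for $z\ne0$, each $\psi_J$ is psh; it is continuous into $[-\infty,\infty)$. Put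
$$B_k(z)=\{w:\ |w-z^{s_k}|<|2z|^{n_k}\}.$$

Why these weights? Consider a single term without the factor $\frac12$: we have $\frac1{n_k}\log|w-z^{s_k}|+\frac58L<0$ exactly when $|w-z^{s_k}|<|z|^{5n_k/8}$. Comparing radii, $|z|^{5/8}<|2z|$ holds exactly when $|z|>2^{-8/3}$. So the negative set of the single term is thinner than $B_k(z)$ when $|z|>2^{-8/3}$, and wider when $|z|<2^{-8/3}$. The threshold lies between $\frac18$ and $\frac15$. The four facts below make this work for the whole sum.

**(a)** *For $0<|z|<\frac14$ the discs $B_k(z)$ are pairwise disjoint and contained in $\Delta$.* First,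
$$|2z|^{n_k}=2^{n_k}|z|^{n_k-s_k}|z|^{s_k}\le2^{n_k}4^{-(n_k-s_k)}|z|^{s_k}=2^{2s_k-n_k}|z|^{s_k}\le\tfrac18|z|^{s_k},$$
and for $k<l$, $|z^{s_k}-z^{s_l}|\ge|z|^{s_k}(1-|z|^{s_l-s_k})\ge\frac34|z|^{s_k}$. If $w\in B_k(z)\cap B_l(z)$, then $|z^{s_k}-z^{s_l}|<\frac18(|z|^{s_k}+|z|^{s_l})\le\frac14|z|^{s_k}$, a contradiction. For the containment, $w\in B_k(z)$ gives $|w|<\frac98|z|^{s_k}<1$.

**(b)** *If $\frac15<|z|<\frac14$, $|w|<1$ and $w\notin\bigcup_kB_k(z)$, then $\psi(z,w)>0$.* At most one $k$ satisfies $|w-z^{s_k}|<\frac38|z|^{s_k}$: two such indices $k<l$ would give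
$$|z^{s_k}-z^{s_l}|<\tfrac38(|z|^{s_k}+|z|^{s_l})\le\tfrac38\cdot\tfrac54|z|^{s_k}<\tfrac34|z|^{s_k}.$$
For all other $k$,
$$\log\frac{|w-z^{s_k}|}2\ge\log\frac3{16}-s_kL\ge-3\lambda-s_kL .$$
For the exceptional index, if there is one, $w\notin B_k(z)$ gives $\log\frac{|w-z^{s_k}|}2\ge n_k(\lambda-L)-\lambda$. Divide by $n_k$ and sum. The exceptional index contributes at least $(\lambda-L)-\lambda/n_k\ge(\lambda-L)-3\lambda/n_k-s_kL/n_k$. If there is no exceptional index, adding the term $\lambda-L$ only lowers the bound, because $L>\log4$ gives $\lambda-L<0$. In both cases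
$$\psi\ge-3\lambda c-\sigma L+(\lambda-L)+\tfrac58L=\lambda-\left(\tfrac38+\sigma\right)L-3\lambda c .$$
Now $L<\log5<\frac73\lambda$, because $5^3=125<128=2^7$. So the right side is at least $\lambda(1-0.875-0.024-0.03)>0$.

**(c)** *If $0<|z|<\frac14$, $w\in B_k(z)$ and $J\ge k$, then $\psi\le\psi_J\le\lambda-\frac38L$; if moreover $|z|\le\frac18$, this is $<0$.* Keep only the $k$-th summand: $\psi_J\le\frac1{n_k}\log|2z|^{n_k}+\frac58L=\lambda-L+\frac58L=\lambda-\frac38L$. If $|z|\le\frac18$, then $L\ge3\lambda$ and $\lambda-\frac38L\le\lambda-\frac98\lambda<0$.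

**(d)** *$\psi(z,0)=(\frac58-\sigma)L-c\lambda$, and $\psi(z,z^{s_k})=-\infty$ for all $k$.* For the first, $\frac1{n_k}\log\frac{|z|^{s_k}}2=-\frac{s_k}{n_k}L-\frac1{n_k}\lambda$. For the second, the $k$-th summand is $-\infty$ and the others are $\le0$. As $|z|\to1$ we have $L\to0$, so we may fix $\rho_0\in(\frac12,1)$ so close to $1$ that $\psi(z,0)<0$ for $|z|=\rho_0$.

## 5. Gluing the sheets to the outer domain

**Step 1: the outer part.** Let $\Omega=\{\frac15<|z|<1,\ |w|<1,\ \psi(z,w)<0\}$. Lemma 1 on $\{\frac15<|z|<1\}\times\Delta$ shows that $\Omega$ is open and Stein.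

**Step 2: the sheets.** The aim is to describe each tube in a coordinate $\eta$ that still makes sense at $z=0$. For $k\ge1$ let $G=\{|z|<\frac14,\ |\eta|<1\}$ and, for $J\ge k$,
$$\psi_J^{(k)}(z,\eta)=\psi_J\big(z,\ z^{s_k}+(2z)^{n_k}\eta\big)\ (z\ne0),\qquad\psi_J^{(k)}(0,\eta)=-\infty .$$
For $z\ne0$ the second argument lies in $B_k(z)\subset\Delta$, so this is defined. On $\{z\ne0\}$ it is continuous into $[-\infty,\infty)$ and psh, as the pullback of $\psi_J$ by a holomorphic map. By (c), $\psi_J^{(k)}\le\lambda-\frac38L(z)\to-\infty$ uniformly in $\eta$ as $z\to0$, so $\psi_J^{(k)}$ is continuous into $[-\infty,\infty)$ on all of $G$. It is psh on $G$: near points with $z\ne0$ this is known, and at a point with $z=0$ the value is $-\infty$, so the sub-mean value inequality on every complex line through it is trivial. Finally, it is decreasing in $J$. Put $\psi^{(k)}=\lim_J\psi_J^{(k)}$ and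
$$M_k=\{(z,\eta)\in G:\ \psi^{(k)}(z,\eta)<0\}.$$
By Lemma 1, $M_k$ is open and Stein. By (c), $M_k\cap\{|z|\le\frac18\}=\{|z|\le\frac18,\ |\eta|<1\}$. Put $L_k=\{z=0\}\subset M_k$.

**Step 3: the gluing.** The map $(z,\eta)\mapsto(z,\ z^{s_k}+(2z)^{n_k}\eta)$ is injective and locally biholomorphic on $M_k\cap\{z\ne0\}$. Since $\psi^{(k)}$ is the pullback of $\psi$, it maps $M_k\cap\{|z|>\frac15\}$ biholomorphically onto $\{(z,w)\in\Omega:\ |z|<\frac14,\ w\in B_k(z)\}$. By (a) these images are disjoint for different $k$. By (b) every point of $\Omega$ with $|z|<\frac14$ lies in one of them, so their union is $\Omega\cap\{|z|<\frac14\}$. Hence $M^-:=\bigsqcup_kM_k$ and $M^+:=\Omega$ can be glued along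
$$M^-\cap\{|z|>\tfrac15\}\ \cong\ M^+\cap\{|z|<\tfrac14\}$$
to a space $M$. The functions $z$ and $w$ are well defined and holomorphic on $M$, with $w=z^{s_k}+(2z)^{n_k}\eta$ on $M_k$, and $|z|<1$, $|w|<1$ everywhere. All points of $M^+$ with $|z|<\frac14$ have been identified with points of $M^-$ and vice versa, so in $M$ we have $M^-=\{|z|<\frac14\}$ and $M^+=\{|z|>\frac15\}$.

**Step 4: $M$ is a complex $2$-manifold.** It has a countable base, since it is a union of countably many pieces. It is Hausdorff: points with different $z$ are separated by the continuous function $z$, and two points with equal $z$ lie both in $M^-$ or both in $M^+$, which are open and Hausdorff.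

**Step 5: $(z,w)$ is injective and locally biholomorphic on $M\cap\{z\ne0\}$.** The second property is clear from Step 3. Let two points have the same $(z,w)$ with $z\neq0$. If $|z|>\frac15$, both lie in $\Omega$ and coincide. If $|z|<\frac14$, they lie in some $M_k$ and $M_l$ with $w\in B_k(z)\cap B_l(z)$; by (a) $k=l$, and then $\eta$ is determined by $(z,w)$. Consequently $(z,w)$ is a homeomorphism of $M\cap\{z\ne0\}$ onto an open subset of $\mathbf C^2$.

## 6. Bounded functions that separate the central fibers

We need $f\in\mathcal O(M)$, bounded, that is a coordinate on every $L_k$, takes disjoint sets of values on different $L_k$, and tends to $0$ along the sheets as $k\to\infty$. The first candidate is $H_i=(w-z^{s_i})/(2z)^{n_i}$, which equals $\eta$ on $M_i$. It fails because of its poles on the other sheets. Near $L_k$ we have $w\approx z^{s_k}$, so $H_i$ has a pole of order $n_i-s_i$ along $L_k$ if $k>i$, and of order $n_i-s_k$ if $k<i$. We repair this with two factors. For the infinitely many $k>i$, multiply by $w/z^{s_i}$: it equals $1$ on $L_i$ and vanishes to order $s_k-s_i$ along $L_k$,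 which beats the pole because $s_k>n_i$; this is why we chose $s_{k+1}=n_k+1$. For the finitely many $k<i$, multiply by powers of $E_k=(w-z^{s_k})/z^{s_k}$, which vanishes to order $n_k-s_k$ along $L_k$ and equals $-1$ on $L_i$. But $E_k$ has poles along $L_{k'}$ for $k'<k$, so the exponents must be chosen in the right order.

**Definition of $S_i$.** For each $i$ choose, by downward recursion on $l=i-1,\dots,1$, positive even integers
$$a_{il}\ \ge\ 1+s_i+n_i+\sum_{l<l'<i}a_{il'}s_{l'},$$
and put
$$E_l=\frac{w-z^{s_l}}{z^{s_l}},\qquad H_i=\frac{w-z^{s_i}}{(2z)^{n_i}},\qquad S_i=\frac w{z^{s_i}}\Big(\prod_{l<i}E_l^{a_{il}}\Big)(2+H_i).$$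

**Lemma 2.** $S_i$ is holomorphic on $M$, with $S_i|_{L_i}=2+\eta$ and $S_i|_{L_k}=0$ for $k\ne i$.

*Proof.* Holomorphy on $M\cap\{z\ne0\}$ is clear. On $M_k$ write $w=z^{s_k}p_k$ with $p_k=1+2^{n_k}z^{n_k-s_k}\eta$, so $p_k(0,\eta)=1$. Then on $M_k$:

* for $l<k$, $E_l=z^{s_k-s_l}p_k-1$ is holomorphic and equals $-1$ at $z=0$;
* $E_k=2^{n_k}z^{n_k-s_k}\eta$;
* for $l>k$, $z^{s_l}E_l=w-z^{s_l}$ is holomorphic.

*Case $k=i$.* Here $H_i=\eta$, $w/z^{s_i}=p_i$, and all $E_l$ with $l<i$ are holomorphic. So $S_i$ is holomorphic, and at $z=0$ it equals $\prod_{l<i}(-1)^{a_{il}}\cdot(2+\eta)=2+\eta$, as the $a_{il}$ are even.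

*Case $k>i$.* Here $\frac w{z^{s_i}}=z^{s_k-s_i}p_k$ and
$$\frac w{z^{s_i}}H_i=z^{s_k-s_i}p_k\cdot\frac{z^{s_i}(z^{s_k-s_i}p_k-1)}{2^{n_i}z^{n_i}}=2^{-n_i}z^{s_k-n_i}p_k\,(z^{s_k-s_i}p_k-1).$$
Both are holomorphic and vanish at $z=0$, because $s_k>n_i>s_i$. The $E_l$ with $l<i<k$ are holomorphic. So $S_i$ is holomorphic and vanishes on $L_k$.

*Case $k<i$.* The functions $w$, $z^{n_i}(2+H_i)=2z^{n_i}+2^{-n_i}(w-z^{s_i})$, $z^{s_l}E_l$ for $k<l<i$, and $E_l$ for $l<k$ are holomorphic, and $E_k$ is divisible by $z^{n_k-s_k}$. So $S_i=z^q\cdot(\text{holomorphic})$ with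
$$q=a_{ik}(n_k-s_k)-s_i-n_i-\sum_{k<l<i}a_{il}s_l\ \ge\ a_{ik}-s_i-n_i-\sum_{k<l<i}a_{il}s_l\ \ge\ 1 .\qquad\square$$

**Bounds for $S_i$.** The aim is to sum the $S_i$ with decay along the sheets. On $M\cap\{|z|\ge\frac18\}$ we have $\frac18\le|z|<1$ and $|w|<1$. Since $S_i/w$ is a polynomial in $z,w,1/z$, there is a finite constant $A_i$ with
$$|S_i|\le A_i|w|\quad\text{on }M\cap\{|z|\ge\tfrac18\}.$$
On $M_k\cap\{|z|\le\frac18\}=\{|z|\le\frac18,\ |\eta|<1\}$, the maximum principle in $z$ with $\eta$ fixed gives
$$|S_i|\le A_i\max_{|z|=1/8}|w|\le A_i(8^{-s_k}+4^{-n_k})\le2A_i8^{-s_k},$$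
because $n_k\ge2s_k$ implies $4^{n_k}\ge16^{s_k}\ge8^{s_k}$. In particular $|S_i|\le A_i$ on $M$.

**The function $f$.** Choose $\delta_i>0$ with $\delta_iA_i\le2^{-i}$ and $\delta_{i+1}\le\delta_i/4$. Then $f:=\sum_i\delta_iS_i$ converges uniformly on $M$, is holomorphic, and satisfies
$$|f|\le1\ \text{on }M,\qquad|f|\le2\cdot8^{-s_k}\ \text{on }M_k\cap\{|z|\le\tfrac18\},\qquad f|_{L_k}=\delta_k(2+\eta).\tag{1}$$
The first and third statements give $|\delta_k(2+\eta)|\le1$ for $|\eta|<1$. So for fixed $\eta$ the function $z\mapsto f(z,\eta)-\delta_k(2+\eta)$ is bounded by $2$ on $\{|z|\le\frac18\}$ and vanishes at $z=0$. By Schwarz's lemma,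
$$|f(z,\eta)-\delta_k(2+\eta)|\le16|z|\quad\text{on }M_k\cap\{|z|\le\tfrac18\}.\tag{2}$$

## 7. The embedding $F=(z,w,f)$

Let $F=(z,w,f):M\to\mathbf C^3$ and $N=F(M)$. The image is bounded. We show that $F$ is an embedding.

**Step 1: $F$ is an immersion.** On $\{z\ne0\}$, $(z,w)$ is locally biholomorphic. At points of $L_k$, $\partial f/\partial\eta=\delta_k\ne0$, so $(z,f)$ is locally biholomorphic there.

**Step 2: $F$ is injective.** The function $z$ separates $\{z=0\}$ from $\{z\neq0\}$. On $\{z\ne0\}$, $(z,w)$ is injective. On $L_k$, $f=\delta_k(2+\eta)$ is injective with $\delta_k<|f|<3\delta_k$, because $1<|2+\eta|<3$. Since $3\delta_{j+1}\le\frac34\delta_j<\delta_j$ for all $j$, the ranges $(\delta_k,3\delta_k)$ of $|f|$ are disjoint for different $k$.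

**Step 3: $F$ is a homeomorphism onto its image.** This is where the decay in (1) is needed: we must exclude that sheets $M_k$ with $k\to\infty$ accumulate at a point of $N$. Let $F(x_m)\to F(x)$.

If $z(x)\ne0$, then $x_m\to x$, because $(z,w)$ is a homeomorphism of $M\cap\{z\ne0\}$ onto an open subset of $\mathbf C^2$.

Let $x=(0,\eta_0)\in L_k$. Then $z(x_m)\to0$, so for large $m$ we have $x_m=(z_m,\eta_m)\in M_{k_m}$ with $|z_m|\le\frac18$. Since $f(x_m)\to\delta_k(2+\eta_0)\ne0$ while $|f(x_m)|\le2\cdot8^{-s_{k_m}}$ by (1), the sequence $(k_m)$ is bounded. Suppose $k_m=k'$ for infinitely many $m$. By (2), $\delta_{k'}(2+\eta_m)\to\delta_k(2+\eta_0)$ along these $m$. Hence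
$$\delta_{k'}\le|\delta_k(2+\eta_0)|\le3\delta_{k'},\qquad\delta_k<|\delta_k(2+\eta_0)|<3\delta_k .$$
If $k'<k$, then $\delta_{k'}<3\delta_k\le3\delta_{k'+1}<\delta_{k'}$; if $k'>k$, then $\delta_k<3\delta_{k'}\le3\delta_{k+1}<\delta_k$. Both are impossible, so $k'=k$. As $(k_m)$ is bounded and takes each value other than $k$ only finitely often, $k_m=k$ for all large $m$. Then $\delta_k(2+\eta_m)\to\delta_k(2+\eta_0)$, so $\eta_m\to\eta_0$ and $x_m\to x$.

So $N$ is an embedded, hence locally closed, $2$-dimensional complex submanifold of $\mathbf C^3$, and $F:M\to N$ is biholomorphic.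

## 8. Stein near every boundary point, with a non-compact hull

**Step 1: $N$ is locally Stein.** Let $x\in\bar N\setminus N$ have first coordinate $z_0$; then $|z_0|\le1$. The neighborhoods below are convex, hence Stein.

If $|z_0|<\frac14$, take $V=\{|z|<\frac14\}\times\mathbf C^2$. Then $V\cap N=F(M^-)\cong\bigsqcup_kM_k$ is a countable disjoint union of Stein manifolds, hence Stein.

If $|z_0|\ge\frac14$, take $V=\{|z-z_0|<\frac1{20}\}\times\mathbf C^2$, on which $|z|>\frac14-\frac1{20}=\frac15$. Then
$$V\cap N\cong\{(z,w):\ |z|<1,\ |z-z_0|<\tfrac1{20},\ |w|<1,\ \psi<0\}$$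
is Stein by Lemma 1, applied to $\psi_J$ on the product of planar open sets $\{|z|<1,\ |z-z_0|<\frac1{20}\}\times\Delta$.

Arbitrarily small neighborhoods also work: if $B\subset V$ is a ball of radius $r$ about $x$, then $B\cap N$ is the sublevel set $\{|y-x|^2<r^2\}$ of a continuous psh function on the Stein manifold $V\cap N$, hence Stein by (S3).

**Step 2: $N$ is not Stein.** We exhibit a compact set with non-compact hull. Let
$$K=\{(z,w):\ |z|=\rho_0,\ w=0\text{ or }w=z^{s_k}\text{ for some }k\}.$$
By (d), $K\subset\Omega$. It is compact, because $z^{s_k}\to0$ uniformly on $|z|=\rho_0$. For each $k$ define $h_k:\{|z|<1\}\to M$ by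
$$h_k(z)=(z,\eta=0)\in M_k\ \ (|z|<\tfrac14),\qquad h_k(z)=(z,z^{s_k})\in\Omega\ \ (|z|>\tfrac15).$$
The values of $\psi^{(k)}$, respectively $\psi$, at these points are $-\infty$, so the points do lie in $M_k$ and $\Omega$; and the gluing sends $(z,0)\in M_k$ to $(z,z^{s_k})$, so $h_k$ is well defined and holomorphic. Since $h_k(\{|z|=\rho_0\})\subset K$, the maximum principle for $g\circ h_k$, $g\in\mathcal O(M)$, gives $|g(h_k(0))|\le\sup_K|g|$. So $h_k(0)\in\hat K$ for every $k$.

The points $h_k(0)\in L_k$ have no accumulation point in $M$: such a point would have $z=0$ and lie in some open set $M_l$, which contains only the one point $h_l(0)$ of the sequence. Hence $\hat K$ is not compact, $M\cong N$ is not holomorphically convex, and $N$ is not Stein.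

In $\mathbf C^3$ the escape is easy to see: $F(h_k(0))=(0,0,2\delta_k)\to(0,0,0)$. The origin lies in $\bar N\setminus N$, because $f\ne0$ on every $L_k$. Near it $N$ consists of infinitely many separate sheets, and the local condition sees these only as a disjoint union.

**Step 3: a connected example.** Since $\Omega$ is open and contains the compact circle $\{|z|=\rho_0,\ w=0\}$, there is $\varepsilon>0$ with $T=\{|z|=\rho_0,\ |w|<\varepsilon\}\subset\Omega$. The set $T$ is connected. Let $N_0$ be the component of $N$ containing $F(T)$, and choose $k_0$ with $\rho_0^{s_{k_0}}<\varepsilon$. For $k\ge k_0$ the circle $\{|z|=\rho_0,\ w=z^{s_k}\}$ lies in $T$, so $N_0$ contains the connected disc $F(h_k(\{|z|<1\}))$. Let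
$$K_0=\{|z|=\rho_0,\ w=0\text{ or }w=z^{s_k},\ k\ge k_0\},$$
a compact subset of $T$. The argument of Step 2, applied to $F(K_0)$ and the discs with $k\ge k_0$, shows that $N_0$ is not holomorphically convex, so it is not Stein. As a component of a manifold, $N_0$ is open and closed in $N$. By Step 0 of Section 2 it is locally closed and locally Stein, and it is bounded. So $N_0$ is a connected counterexample, and Theorem A is proved. $\blacksquare$

**Remark.** The manifold $N=F(M)$ of Section 7 is the union of its two Stein open subsets $\{|z|<\frac14\}$ and $\{|z|>\frac15\}$ (the latter is $\Omega$), and its points are separated by the bounded holomorphic functions $z,w,f$. Only holomorphic convexity fails. By Theorem C(1), $N$ admits no locally biholomorphic map to any Stein surface: the obstacle met in Section 2 is unavoidable here.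

## 9. The remaining pairs $(p,n)$

The cases $p\in\{0,1,n\}$ of Theorem B were settled in Section 1. Now let $2\le p<n$; we must produce a bounded locally Stein $N'\subset\mathbf C^n$ of dimension $p$ that is not Stein.

**Step 1: the product.** With $N$ from Theorem A, let
$$N'=N\times\Delta^{p-2}\times\{0\}\subset\mathbf C^3\times\mathbf C^{p-2}\times\mathbf C^{n-p-1}=\mathbf C^n .$$
It has dimension $p$, and it is bounded and locally closed. It contains $N\times\{0\}\times\{0\}$ as a closed submanifold. As this is not Stein, $N'$ is not Stein, by (S1).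

**Step 2: $N'$ is locally Stein.** Let $(x,\xi,0)\in\overline{N'}\setminus N'$; then $x\in\bar N$. Choose a Stein neighborhood $V$ of $x$ in $\mathbf C^3$ with $V\cap N$ Stein: if $x\in\bar N\setminus N$, one exists because $N$ is locally Stein; if $x\in N$, take a small ball in which $N$ is closed. Let $P$ be a polydisc about $\xi$. Then $V\times P\times\mathbf C^{n-p-1}$ is a Stein neighborhood of $(x,\xi,0)$, and
$$(V\times P\times\mathbf C^{n-p-1})\cap N'\ \cong\ (V\cap N)\times(P\cap\Delta^{p-2})$$
is Stein, because $P\cap\Delta^{p-2}$ is a product of planar open sets. So $N'$ is locally Stein and not Stein, which completes the proof of Theorem B. $\blacksquare$
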